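\title{A weak$^*$ closed subspace of $L^1(\mu)$ with no copy of $L^1$ in the quotient}

\begin{abstract}
Let $S$ be a compact metric space and $\mu$ a non-atomic probability measure on $S$. We construct a subspace $X$ of $L^1(\mu)$ that is weak$^*$ closed in $M(S)=C(S)^*$ and such that $L^1(\mu)/X$ contains no isomorphic copy of $L^1[0,1]$. We also show that for every weak$^*$ closed $X\subset L^1(\mu)$ the quotient contains almost isometric copies of $\ell_1$. The construction rests on two properties of normalized alternating sums of martingale differences: every copy of $L^1$ passes close to such a sum, and every absolutely convergent series of such sums is concentrated on a set of small measure.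
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real, $\mathbb N=\{1,2,\dots\}$, and $L^1$ means $L^1[0,1]$ with Lebesgue measure. A Banach space \emph{contains a copy of $L^1$} if it has a closed subspace isomorphic to $L^1$. Let $S$ be a compact metric space, $C(S)$ the space of continuous functions on $S$, and $M(S)=C(S)^*$ the space of signed Borel measures with the total variation norm and the weak$^*$ topology $\sigma(M(S),C(S))$. Let $\mu$ be a non-atomic Borel probability measure on $S$. Identifying a density $f$ with the measure $f\mu$, we regard $L^1(\mu)$ as a norm closed subspace of $M(S)$. Any two separable non-atomic probability measure algebras are isomorphic, and an isomorphism induces a linear bijection between the measurable functions that is isometric in every $L^p$; in particular $L^1(\mu)$ is isomorphic to $L^1$. The following question is posed in \cite{threespace}.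

\begin{quote}
\textbf{Question.} Let $X$ be a subspace of $L^1(\mu)$ that is weak$^*$ closed in $M(S)$. Must $L^1(\mu)/X$ contain a copy of $L^1$?
\end{quote}

Such an $X$ is norm closed, so the quotient is a Banach space. To see what the hypothesis measures, recall that $C(S)$ is separable, so that closed balls of $M(S)$ are weak$^*$ compact and metrizable, and that by the Krein--\v{S}mulian theorem a subspace of a dual Banach space is weak$^*$ closed as soon as its intersection with the closed unit ball is. Hence, for a subspace $X\subset L^1(\mu)$,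
\begin{equation}\label{eq:test}
\begin{gathered}
X\text{ is weak$^*$ closed if and only if }\nu\in X\text{ whenever}\\
f^{(n)}\in X,\quad \|f^{(n)}\|_1\le1,\quad f^{(n)}\to\nu\text{ weak$^*$ in }M(S).
\end{gathered}
\end{equation}
The danger is concentration of mass. If $s$ lies in the support of $\mu$ and $B(s,1/k)$ is the ball of radius $1/k$ about $s$, then
\begin{equation}\label{eq:bump}
g_k=\frac{1_{B(s,1/k)}}{\mu(B(s,1/k))}\qquad\text{satisfies}\qquad \|g_k\|_1=1,\quad g_k\to\delta_s\ \text{weak}^*,
\end{equation}
and $\delta_s\notin L^1(\mu)$ because $\mu(\{s\})=0$. So $X=L^1(\mu)$, which would answer the question trivially, is excluded. A subspace can avoid singular limits in two ways: its unit ball does not concentrate, or it concentrates with cancellation. In the following examples $S=[0,1]$, $\mu$ is Lebesgue measure, and $h_q(x)=\operatorname{sgn}\sin(2^q\pi x)$, $q\in\mathbb N$, are the Rademacher functions. They are independent \emph{signs}, that is, they take the values $\pm1$ with probability $\frac12$ each.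

\begin{example}[no concentration]\label{ex:rad}
If $f=\sum_ia_i\chi_i$ with independent signs $\chi_i$ and $\sum_i a_i^2<\infty$, then expanding the fourth power gives $\|f\|_4^4\le3\|f\|_2^4$, and H\"older's inequality gives $\|f\|_2\le\|f\|_1^{1/3}\|f\|_4^{2/3}$. Together these yield Khinchine's inequality
\begin{equation}\label{eq:khin}
\|f\|_1\ge3^{-1/2}\|f\|_2 .
\end{equation}
Let $X$ be the closed span of the $h_q$ in $L^2$. By \eqref{eq:khin}, a sequence in $X$ bounded in $L^1$ has a subsequence converging weakly in $L^2$ to an element of $X$, so $X$ is weak$^*$ closed by \eqref{eq:test}. The symmetrization $g\mapsto\frac12(g(x)+g(1-x))$ is a contraction of $L^1$ that kills every $h_q$, hence $X$. So the functions symmetric about $\frac12$, which form a copy of $L^1$, embed isometrically in $L^1/X$.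
\end{example}

\begin{example}[concentration with cancellation]\label{ex:cancel}
Let $f_k$ be supported in $[2^{-k-1},2^{-k})$, $k\in\mathbb N$, with $\|f_k\|_1=1$, and let $X=\{\sum_ka_kf_k:\sum_k|a_k|<\infty\}$. If $f_k\ge0$, then $f_k\to\delta_0$ and $X$ is not weak$^*$ closed. If each $f_k$ has mean zero, then $(\int\varphi f_k)_k\in c_0$ for every $\varphi\in C[0,1]$, and \eqref{eq:test} follows from the weak$^*$ compactness of the unit ball of $\ell_1=c_0^*$. The quotient contains $L^1[\frac12,1]$ isometrically.
\end{example}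

In both examples the quotient contains $L^1$, and there is a general reason to expect this: a space $X$ as in the question never contains a copy of $L^1$ (Proposition~\ref{prop:rnp}), so one guesses that the $L^1$ structure absent from $X$ survives in $L^1(\mu)/X$. The guess is wrong, on every $(S,\mu)$.

\begin{theorem}\label{thm:A}
Let $S$ be any compact metric space and $\mu$ any non-atomic probability measure on $S$. There is a weak$^*$ closed subspace $X$ of $M(S)$ with $X\subset L^1(\mu)$ such that $L^1(\mu)/X$ contains no copy of $L^1$.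
\end{theorem}

What does always survive is $\ell_1$.

\begin{theorem}\label{thm:B}
Let $X$ be as in the question. For every $\varepsilon\in(0,1)$ there are $f_i\in L^1(\mu)$ with $\|f_i\|_1=1$ and
\[
\operatorname{dist}\Bigl(\sum_ia_if_i,X\Bigr)\ge(1-\varepsilon)\sum_i|a_i|
\]
for all finitely supported $(a_i)$. Thus $L^1(\mu)/X$ contains almost isometric copies of $\ell_1$.
\end{theorem}

Section~\ref{sec:general} treats arbitrary $X$ and contains the proof of Theorem~\ref{thm:B}. The rest proves Theorem~\ref{thm:A}. Section~\ref{sec:alt} introduces operators $A^N_t$, normalized alternating sums of martingale differences, and computes the basic example. Section~\ref{sec:criterion} shows that the quotient contains no copy of $L^1$ if $X$ approximates enough functions $A^N_tw$. The space $X$ of Section~\ref{sec:X} is spanned by the functions $A^N_tw$ plus small perturbations that keep track of $w$. That these perturbations cannot be canceled follows from the concentration lemma of Section~\ref{sec:conc}; this gives a lower norm estimate (Section~\ref{sec:norm})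 and then weak$^*$ closedness (Section~\ref{sec:closed}).

From now on $\|\cdot\|_p$ is the norm of $L^p(\mu)$ (or of $L^p[0,1]$ for functions on $[0,1]$), $E$ is expectation for $\mu$, $\langle f,g\rangle=E(fg)$, and sets and functions are taken modulo null sets.

\section{Three consequences of weak$^*$ closedness}\label{sec:general}

In this section $X$ is any subspace as in the question, $Q:L^1(\mu)\to L^1(\mu)/X$ is the quotient map, and $X_\perp=\{\varphi\in C(S):\langle\varphi,x\rangle=0\text{ for all }x\in X\}$. Since $X$ is weak$^*$ closed, it is the annihilator of $X_\perp$, and the Hahn--Banach theorem gives the isometric identifications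
\begin{equation}\label{eq:duals}
X=(C(S)/X_\perp)^*,\qquad M(S)/X=(X_\perp)^* .
\end{equation}

\begin{proposition}\label{prop:rnp}
The space $X$ contains no copy of $L^1$.
\end{proposition}

\begin{proof}
A Banach space $Z$ has the Radon--Nikod\'ym property if every bounded operator $J:L^1\to Z$ has the form $Jg=\int_0^1g(x)F(x)\,dx$ with $F:[0,1]\to Z$ bounded and Bochner integrable; separable dual spaces have this property. By \eqref{eq:duals}, $X$ is a dual space, and it is separable because $L^1(\mu)$ is. So let $J:L^1\to X$ be represented by $F$. Then $Jh_q=\int h_qF\to0$ in norm: the integral vanishes for large $q$ if $F$ is a dyadic step function, and these are dense among Bochner integrable functions. As $\|h_q\|_1=1$, $J$ is not an isomorphic embedding.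
\end{proof}

The second identification in \eqref{eq:duals} gives Theorem~\ref{thm:B}. A point mass is added to $L^1(\mu)/X$ as an exact $\ell_1$ direction, and lower semicontinuity transfers this to the functions $g_k$ that approximate it.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $d(\nu)=\operatorname{dist}(\nu,X)$ for $\nu\in M(S)$. By \eqref{eq:duals}, $d(\nu)$ is the supremum of $\int\varphi\,d\nu$ over $\varphi\in X_\perp$ with $\|\varphi\|_\infty\le1$, so $d$ is weak$^*$ lower semicontinuous. Fix $s$ in the support of $\mu$ and let $g_k$ be as in \eqref{eq:bump}. Since $\delta_s$ is singular to $\mu$, we have $\|f-x+a\delta_s\|=\|f-x\|_1+|a|$ for $f\in L^1(\mu)$, $x\in X$, $a\in\mathbb R$, and therefore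
\[
d(f+a\delta_s)=d(f)+|a| .
\]
Let $\varepsilon_n=2^{-n}\varepsilon$, so that $\prod_n(1-\varepsilon_n)\ge1-\sum_n\varepsilon_n=1-\varepsilon$. We choose norm one functions $f_1,f_2,\dots$ with
\[
d\Bigl(\sum_{i\le n}a_if_i\Bigr)\ge\prod_{i\le n}(1-\varepsilon_i)\sum_{i\le n}|a_i|\qquad\text{for all $n$ and all scalars } a_i .
\]
Suppose $f_1,\dots,f_n$ are chosen ($n\ge0$), and let $F$ be their span; $d$ is a norm on $F$. It suffices to find $k$ with
\[
d(f+ag_k)\ge(1-\varepsilon_{n+1})(d(f)+|a|)\qquad\text{for all }f\in F,\ a\in\mathbb R,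
\]
and to put $f_{n+1}=g_k$. If there is no such $k$, each $k$ has a violating pair $(f^{(k)},a_k)$, which we normalize by $d(f^{(k)})+|a_k|=1$. As $F$ is finite-dimensional, a subsequence converges to a pair $(f,a)$ with $d(f)+|a|=1$, and along it $f^{(k)}+a_kg_k\to f+a\delta_s$ weak$^*$. Then
\[
1=d(f+a\delta_s)\le\liminf d(f^{(k)}+a_kg_k)\le1-\varepsilon_{n+1},
\]
a contradiction. Finally $d(\sum_ia_if_i)\le\sum_i|a_i|$, so $(Qf_i)$ is $(1-\varepsilon)^{-1}$-equivalent to the unit vector basis of $\ell_1$.
\end{proof}

Both hypotheses are needed here: the conclusion fails for $X=L^1(\mu)$, which is not weak$^*$ closed, and for $\mu$ with finite support.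

The third consequence lets us study copies of $L^1$ in the quotient inside $L^1(\mu)$. An operator from a finite-dimensional $\ell_1$ space lifts through any quotient map, one basis vector at a time. The space $L^1$ is the closure of an increasing union of such spaces, but the lifts need not be compatible. Weak$^*$ compactness produces a limit in $M(S)$, and weak$^*$ closedness of $X$ brings it back to $L^1(\mu)$.

\begin{lemma}[lifting]\label{lem:lift}
Every bounded operator $V:L^1\to L^1(\mu)/X$ has the form $V=QJ$ with $J:L^1\to L^1(\mu)$ bounded.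
\end{lemma}

\begin{proof}
Let $V\ne0$, and let $\mathcal D_n\subset L^1$ be the span of the indicators of the dyadic intervals $I$ of length $2^{-n}$. For each such $I$ choose $V_n1_I\in L^1(\mu)$ with $QV_n1_I=V1_I$ and $\|V_n1_I\|_1\le2\|V\||I|$, and extend linearly. As $\|\sum_Ia_I1_I\|_1=\sum_I|a_I||I|$, we get $\|V_n\|\le2\|V\|$, and $QV_n=V$ on $\mathcal D_n$. A diagonal argument over the countably many dyadic intervals gives $n_1<n_2<\cdots$ such that the weak$^*$ limit $Jg=\lim_kV_{n_k}g\in M(S)$ exists for all $g\in\bigcup_m\mathcal D_m$. The map $J$ is linear and $\|Jg\|\le2\|V\|\|g\|_1$. For $g\in\mathcal D_m$ and $n\ge m$ we have $V_ng-V_mg\in X$, so $Jg-V_mg\in X$. Hence $Jg\in L^1(\mu)$ and $QJg=Vg$. Extend $J$ by continuity.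
\end{proof}

\section{A filtration and its alternating sums}\label{sec:alt}

Fix $S$ and $\mu$ as in Theorem~\ref{thm:A}. We replace continuous test functions by step functions for a filtration whose atoms shrink, and we build a supply of independent signs into the filtration.

Put $\mathcal F_0=\{\emptyset,S\}$. Given a finite algebra $\mathcal F_{n-1}$ of Borel sets, cut each atom into finitely many Borel pieces of diameter less than $1/n$ ($S$ is compact), and cut each piece into two Borel halves of equal measure ($\mu$ is non-atomic). Let $r_n=1$ on first halves and $r_n=-1$ on second halves, and let $\mathcal F_n$ be generated by all halves. For $I\subset\mathbb N$ let $\mathcal R(I)$ be the $\sigma$-algebra generated by the $r_n$, $n\in I$.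
\begin{itemize}
\item[(F1)] The sign $r_n$ is $\mathcal F_n$-measurable and independent of $\mathcal F_{n-1}$, since it equals $1$ on half of each atom. Hence $\mathcal F_m,r_{m+1},r_{m+2},\dots$ are mutually independent, and: \emph{if $I\subset\mathbb N\cap(m,\infty)$, then $\mathcal R(I)$ is independent of the $\sigma$-algebra generated by $\mathcal F_m$ and $\mathcal R(\mathbb N\setminus I)$.} For $m=0$ this says that $\mathcal R(I)$ and $\mathcal R(I')$ are independent for disjoint $I,I'$.
\item[(F2)] Every $\varphi\in C(S)$ is a uniform limit of $\mathcal F_m$-measurable functions $\varphi_m$ (on each atom take a value of $\varphi$). Every open set is a union of atoms, of which there are countably many, so $\bigcup_n\mathcal F_n$ generates the Borel sets.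
\end{itemize}
Let $E_n=E(\,\cdot\,|\mathcal F_n)$, which averages over each atom, and let $E_\infty$ be the identity. Each $E_n$ is a contraction of every $L^p(\mu)$, $\langle E_nf,g\rangle=\langle f,E_ng\rangle$, and $E_mE_n=E_{\min(m,n)}$. For $n<\infty$ the operator $E_n$ has finite rank, and by (F2) and the martingale convergence theorem $E_nw\to w$ in $L^1(\mu)$ and almost everywhere for $w\in L^1(\mu)$.

For $N\in\mathbb N$ and a set $t=\{t_0<\dots<t_k\}\subset\mathbb N$ with $|t|=k+1\le N$, put $t_{k+1}=\infty$ and
\[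
A^N_tw=\frac1N\sum_{i=1}^{k+1}(-1)^i(E_{t_i}-E_{t_{i-1}})w,\qquad A^N_\emptyset=0 .
\]
Then $\langle A^N_tw,\varphi\rangle=\langle w,A^N_t\varphi\rangle$ for $w\in L^1(\mu)$, $\varphi\in L^\infty(\mu)$. The triangle inequality and the orthogonality of the increments give
\begin{equation}\label{eq:Abounds}
\|A^N_tw\|_1\le2\|w\|_1,\qquad\|A^N_tw\|_2\le\frac1N\|w\|_2 .
\end{equation}
The sum has no initial term $E_{t_0}w$ and its last term runs to $\infty$. These conventions make $A^N_t$ depend on $t$ in a weak$^*$ continuous way: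
\begin{equation}\label{eq:local}
A^N_t\varphi=A^N_{t\cap[1,m-1]}\varphi\qquad\text{if $\varphi$ is $\mathcal F_m$-measurable.}
\end{equation}
Indeed $E_n\varphi=\varphi$ for $n\ge m$. So the terms with $t_{i-1}\ge m$ vanish, and in the term with $t_{i-1}<m\le t_i$ we may replace $t_i$ by $\infty$.

By \eqref{eq:Abounds}, $A^N_tw$ is small when $\|w\|_2$ is of order one. It can have $L^1$ norm comparable to $\|w\|_1$ only when $w$ is highly concentrated. The basic case is the doubling martingale.

\begin{lemma}\label{lem:model}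
Let $\chi_1,\dots,\chi_N$ be independent signs on a probability space, and let
\[
p_0=1,\qquad p_i=\prod_{l\le i}(1+\chi_l),\qquad g=\frac1N\sum_{i=1}^N(-1)^i(p_i-p_{i-1}).
\]
Then $\|g\|_1\ge\frac12$. For $1\le m\le N$, the set $\{p_m\ne0\}$ has probability $2^{-m}$, and $\int_{\{p_m=0\}}|g|\le m/N$.
\end{lemma}

\begin{proof}
We have $p_m=2^m$ on $\{\chi_1=\dots=\chi_m=1\}$ and $p_m=0$ elsewhere. The sets $\Delta_i=\{\chi_1=\dots=\chi_{i-1}=1,\ \chi_i=-1\}$ are disjoint, $\Delta_i$ has probability $2^{-i}$, and $\{p_m=0\}=\Delta_1\cup\dots\cup\Delta_m$. On $\Delta_i$ the increment $p_l-p_{l-1}$ is $2^{l-1}$ for $l<i$, $-2^{i-1}$ for $l=i$, and $0$ for $l>i$. Hence on $\Delta_i$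
\[
Ng=\sum_{l<i}(-1)^l2^{l-1}+(-2)^{i-1}=\frac{(-2)^{i-1}-1}3+(-2)^{i-1}=\frac43(-2)^{i-1}-\frac13 ,
\]
so $2^{i-1}\le|Ng|\le2^i$ and $\frac1{2N}\le\int_{\Delta_i}|g|\le\frac1N$. Sum over $i\le N$ and over $i\le m$.
\end{proof}

On $\Delta_1,\Delta_2,\Delta_3,\Delta_4$ the function $Ng$ takes the values $1,-3,5,-11$, with masses $\frac12,\frac34,\frac58,\frac{11}{16}$. Without the alternating signs the sum telescopes to $p_N-1$, of norm at most $2$; with them, each of the $N$ scales contributes at least $\frac12$.

\begin{example}\label{ex:model}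
Let $\chi_l=r_{l+1}$, $w=p_N$ and $t=\{1,\dots,N\}$, so $t_i=i+1$ for $i<N$. By (F1), $E_{i+1}w=p_i$, and therefore $A^N_tw=g$. Here $\|w\|_1=1$, $\|w\|_\infty=2^N$ and $\|A^N_tw\|_1\ge\frac12$, while for $m=\lceil\sqrt N\rceil$ all but $m/N$ of this mass lies on a set of measure $2^{-m}$.
\end{example}

The two halves of Lemma~\ref{lem:model} are the two halves of the proof of Theorem~\ref{thm:A}. The function $g$ is large and can be found in every copy of $L^1$, so $X$ destroys all copies if it approximates all $A^N_tw$. And $g$ lives on a small set, which leaves room on the rest of $S$ for perturbations that it cannot cancel.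

\section{Every copy of $L^1$ meets an alternating sum}\label{sec:criterion}

\begin{proposition}\label{prop:catch}
Let $J:L^1\to L^1(\mu)$ with $\|J\|\le1$, and let $\theta>0$. There is $\lambda>0$ such that for all $j,N\in\mathbb N$ there are $g\in L^1$, a set $t\subset\mathbb N\cap[j,\infty)$ with $|t|=N$, and $w\in L^\infty(\mu)$ with
\[
\|g\|_1\ge\tfrac12,\qquad\|w\|_1\le1,\qquad\|w\|_\infty\le\lambda2^N,\qquad\|Jg-A^N_tw\|_1\le3\theta .
\]
\end{proposition}

We take for $g$ the function of Lemma~\ref{lem:model} built on Rademacher functions, and for $w$ essentially $Jp_N$. Two things must be repaired. The functions $Jp_i$ need not be bounded, so we truncate them by means of a majorant of $J$ and control the loss on average over a choice of signs. And $(Jp_i)$ need not be a martingale for $(\mathcal F_n)$, so we choose the Rademacher functions and the times $t_i$ alternately until it nearly is one.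

\begin{proof}
\emph{The majorant.} Let $v_n=\sum_I|J1_I|$, the sum over the dyadic intervals of length $2^{-n}$. Splitting each interval in two shows $v_n\le v_{n+1}$, and $Ev_n\le\sum_I|I|=1$, so $v=\sup_nv_n\in L^1(\mu)$. If $\Delta_1,\dots,\Delta_l$ are disjoint finite unions of dyadic intervals, then
\begin{equation}\label{eq:major}
\sum_i|J1_{\Delta_i}|\le v,
\end{equation}
since the left side is at most $v_n$ for large $n$. Choose $\lambda$ with $\int_{\{v>\lambda\}}v\,d\mu\le\theta$, and let $Y=\{v\le\lambda\}$.

Fix $j$ and $N$. For $q_1<\dots<q_N$, chosen below, and $\varepsilon\in\{-1,1\}^N$, let $p_i^\varepsilon$ and $g^\varepsilon$ be the functions of Lemma~\ref{lem:model} for $\chi_l=\varepsilon_lh_{q_l}$, and let $u_i^\varepsilon=1_YJp_i^\varepsilon$. Then $\|g^\varepsilon\|_1\ge\frac12$, the functions $p^\varepsilon_i,u^\varepsilon_i$ involve only $q_1,\dots,q_i$, and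
\[
u^\varepsilon_i-u^\varepsilon_{i-1}=\varepsilon_i1_YJ(p^\varepsilon_{i-1}h_{q_i}).
\]

\emph{Choice of $q$ and $t$.} Let $\theta'=\theta/(2(N+1))$. Choose $t_0\ge j$ with $\|E_{t_0}u_0-u_0\|_1\le\theta'$, where $u_0=1_YJ1$. For $i=1,\dots,N$ in turn, choose $q_i>q_{i-1}$ (with $q_0=0$) such that
\[
\|E_{t_{i-1}}(u^\varepsilon_i-u^\varepsilon_{i-1})\|_1\le\theta'\qquad\text{for all }\varepsilon,
\]
and then, if $i<N$, choose $t_i>t_{i-1}$ with $\|E_{t_i}u_i^\varepsilon-u_i^\varepsilon\|_1\le\theta'$ for all $\varepsilon$. The first choice is possible because $p^\varepsilon_{i-1}h_q\to0$ weakly in $L^1$ as $q\to\infty$ (the $h_q$ are orthonormal and $p^\varepsilon_{i-1}$ is bounded) and $E_{t_{i-1}}1_YJ$ has finite rank. For $0\le i<l\le N$ we have $E_{t_i}=E_{t_i}E_{t_{l-1}}$, hence $\|E_{t_i}(u^\varepsilon_l-u^\varepsilon_{l-1})\|_1\le\theta'$, and so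
\[
\|E_{t_i}u_N^\varepsilon-u_i^\varepsilon\|_1\le\|E_{t_i}u_i^\varepsilon-u_i^\varepsilon\|_1+\sum_{l=i+1}^N\|E_{t_i}(u^\varepsilon_l-u^\varepsilon_{l-1})\|_1\le(N+1)\theta' .
\]
Let $t=\{t_0,\dots,t_{N-1}\}$ and $t_N=\infty$; the left side vanishes for $i=N$. Comparing $A^N_tu^\varepsilon_N$ with $1_YJg^\varepsilon=\frac1N\sum_i(-1)^i(u^\varepsilon_i-u^\varepsilon_{i-1})$ term by term,
\[
\|A_t^Nu_N^\varepsilon-1_YJg^\varepsilon\|_1\le2(N+1)\theta'=\theta\qquad\text{for all }\varepsilon .
\]

\emph{Choice of $\varepsilon$.} Fix $i$. Then $p_i^\varepsilon=2^i1_\Delta$ with $\Delta=\{h_{q_l}=\varepsilon_l,\ l\le i\}$. These $2^i$ sets partition $[0,1]$, are finite unions of dyadic intervals, and each arises from a proportion $2^{-i}$ of all $\varepsilon$. By \eqref{eq:major}, the average over $\varepsilon$ of $\|1_{Y^c}Jp_i^\varepsilon\|_1$ is $\sum_\Delta\int_{Y^c}|J1_\Delta|\,d\mu\le\theta$. Hence the average of $\|1_{Y^c}Jg^\varepsilon\|_1$ is at most $2\theta$, and we fix $\varepsilon$ with $\|1_{Y^c}Jg^\varepsilon\|_1\le2\theta$.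

Let $g=g^\varepsilon$ and $w=u_N^\varepsilon$. Then $\|Jg-A^N_tw\|_1\le2\theta+\theta$, $\|w\|_1\le\|p_N^\varepsilon\|_1=1$, and $|w|\le2^N1_Yv\le\lambda2^N$ by \eqref{eq:major}.
\end{proof}

\begin{corollary}\label{cor:crit}
Let $X\subset L^1(\mu)$ be weak$^*$ closed in $M(S)$. Suppose there are $N_j\in\mathbb N$ and $\delta_j\to0$ such that $\operatorname{dist}(A^{N_j}_tw,X)\le2\delta_j$ whenever $t\subset\mathbb N\cap[j,\infty)$, $|t|=N_j$, $\|w\|_1\le1$ and $\|w\|_\infty\le j2^{N_j}$. Then $L^1(\mu)/X$ contains no copy of $L^1$.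
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:lift} and scaling give $c>0$ and $J:L^1\to L^1(\mu)$ with $\|J\|\le1$ and $\operatorname{dist}(Jg,X)\ge c\|g\|_1$ for all $g$. Take $\theta=c/12$, let $\lambda$ be as in Proposition~\ref{prop:catch}, choose $j\ge\lambda$ with $\delta_j<c/8$, and let $g,t,w$ be given by the proposition for $j$ and $N=N_j$. Then $c/2\le\operatorname{dist}(Jg,X)\le3\theta+2\delta_j<c/2$, a contradiction.
\end{proof}

We cannot put the functions $A^N_tw$ themselves into $X$. If $|t|=N$, $n=\max t$ and $E_nw=0$, then $A^N_tw=\pm w/N$. So $X$ would contain $g_k-E_ng_k$ with $g_k$ as in \eqref{eq:bump}; since $E_n$ has finite rank, a subsequence converges weak$^*$ to $\delta_s-f$ with $f\in L^1(\mu)$, which is not in $L^1(\mu)$. Instead $X$ will contain $A^N_tw+\delta e_t(w)$, where the \emph{tag} $e_t(w)$ has norm comparable to a norm of $w$ that penalizes extreme concentration. A bound on an element of $X$ should then bound its tags, and hence the functions $w$. This requires that the alternating sums do not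 cancel the tags, although they are larger by the factor $1/\delta$.

\section{Alternating sums concentrate on small sets}\label{sec:conc}

\begin{lemma}[concentration]\label{lem:conc}
For $\eta,\gamma\in(0,1)$ there is $N_0(\eta,\gamma)\in\mathbb N$ with the following property. Let $N\ge N_0(\eta,\gamma)$, let $w_t\in L^1(\mu)$ be indexed by the sets $t\subset\mathbb N$ with $|t|\le N$, with $a=\sum_t\|w_t\|_1<\infty$, and let $z=\sum_tA^N_tw_t$. Then there is a set $H$ with $\mu(H)\le\eta$ and $\int_{H^c}|z|\,d\mu\le\gamma a$.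
\end{lemma}

By Example~\ref{ex:model} the set $H$ cannot be omitted. The point is that one set $H$ serves the whole series, although different terms may concentrate on different sets. This calls for a dual argument. For bounded $\varphi$ and $\varphi_n=E_n\varphi$,
\begin{equation}\label{eq:dualA}
|\langle\varphi,A^N_tw\rangle|=|\langle A^N_t\varphi,w\rangle|\le\frac1N\Bigl\|\sum_i|\varphi_{t_i}-\varphi_{t_{i-1}}|\Bigr\|_\infty\|w\|_1 .
\end{equation}
So we want a function $\varphi$ that equals $\psi=\operatorname{sgn}z$ off a small set, satisfies $\varphi z\ge0$, and whose martingale has variation at most $\gamma N$ along every $t$, \emph{everywhere}. The martingale of $\psi$ is bounded, so it makes fewer than $K$ jumps of size $\kappa$ outside a small set $H_0$; there its variation is about $2\kappa N+2K$. Cutting off sharply, $\varphi=\psi1_{H_0^c}$, introduces the martingale $\xi_n=\mu(H_0|\mathcal F_n)$, whose oscillation we do not control. We use instead a weight that decreases monotonically in time, reaches $0$ when $H_0$ is entered,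 and is logarithmic in $\max_{i\le n}\xi_i$, so that its expected future decrease is always small.

Two standard facts are used. \emph{Optional stopping:} if $\psi$ is bounded, $\psi_n=E_n\psi$ for $0\le n\le\infty$, and $\tau_0\le\tau_1\le\cdots$ are stopping times with values in $\{0,1,\dots,\infty\}$, then $(\psi_{\tau_l})_l$ is a martingale, so its increments are orthogonal in $L^2$. \emph{Maximal inequality:} if $(\xi_i)$ is a nonnegative martingale and $y>0$ is $\mathcal F_n$-measurable, then $\mu(\sup_{i\ge n}\xi_i>y\,|\,\mathcal F_n)\le\xi_n/y$; this is the usual inequality applied on each atom of $\mathcal F_n$.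

\begin{proof}[Proof of Lemma~\ref{lem:conc}]
Let $\kappa=\gamma/8$ and $R=\lceil12/\gamma\rceil$, choose $K\in\mathbb N$ with $2^R/(\kappa^2K)\le\eta$, and put $N_0=\lceil8K/\gamma\rceil$. The series for $z$ converges in $L^1(\mu)$ by \eqref{eq:Abounds}.

\emph{Counting jumps.} Let $\psi=\operatorname{sgn}z$ and $\psi_n=E_n\psi$, so $\psi_n\to\psi_\infty=\psi$ almost everywhere. Define stopping times $\tau_0=0$ and
\[
\tau_{l+1}=\inf\{n\in\mathbb N:\ n>\tau_l,\ |\psi_n-\psi_{\tau_l}|\ge\kappa\},\qquad\inf\emptyset=\infty,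
\]
and let $H_0=\{\tau_K<\infty\}$. On $H_0$ each of the first $K$ increments of $(\psi_{\tau_l})$ has modulus at least $\kappa$, so
\[
\kappa^2K\mu(H_0)\le\sum_{l<K}E|\psi_{\tau_{l+1}}-\psi_{\tau_l}|^2\le E\psi_{\tau_K}^2\le1 .
\]

\emph{The weight.} Let $\xi_n=E_n1_{H_0}$, $\zeta_n=\max(2^{-R},\xi_0,\dots,\xi_n)$ for $n<\infty$, $\zeta_\infty=\sup_n\zeta_n$, and
\[
W_n=\frac1R\log_2\frac1{\zeta_n}\quad(0\le n\le\infty),\qquad H=\{\zeta_\infty>2^{-R}\},\qquad\varphi=\psi W_\infty,\qquad\varphi_n=E_n\varphi .
\]
Then $W_n$ is non-increasing in $n$ with values in $[0,1]$, it is $\mathcal F_n$-measurable for $n<\infty$, and $W_\infty=1$ on $H^c$. The maximal inequality with $n=0$ gives $\mu(H)\le2^R\mu(H_0)\le\eta$. For $n<\infty$ the set $\{\tau_K\le n\}$ belongs to $\mathcal F_n$ and is contained in $H_0$, so $\xi_n=1$ on it. Therefore, for all $n\le\infty$,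
\begin{equation}\label{eq:Wzero}
W_n=0\quad\text{where $\tau_K$ is finite and $\tau_K\le n$.}
\end{equation}

\emph{The martingale of $\varphi$ is close to $W_n\psi_n$:} for all $n\le\infty$,
\begin{equation}\label{eq:close}
|\varphi_n-W_n\psi_n|\le\frac3{2R}.
\end{equation}
For $n=\infty$ the difference is $0$. For $n<\infty$ it equals $|E_n[\psi(W_\infty-W_n)]|\le\frac1RE_n\log_2(\zeta_\infty/\zeta_n)$. For $s>0$, the event $\zeta_\infty>2^s\zeta_n$ forces $\sup_{i\ge n}\xi_i>2^s\zeta_n$, which has conditional probability at most $\xi_n/(2^s\zeta_n)\le2^{-s}$ given $\mathcal F_n$. Hence $E_n\log_2(\zeta_\infty/\zeta_n)\le\int_0^\infty2^{-s}\,ds=1/\ln2<\frac32$.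

\emph{Variation along $t$.} Let $1\le|t|\le N$. At almost every point,
\[
W_{t_i}\psi_{t_i}-W_{t_{i-1}}\psi_{t_{i-1}}=W_{t_i}(\psi_{t_i}-\psi_{t_{i-1}})+(W_{t_i}-W_{t_{i-1}})\psi_{t_{i-1}} .
\]
By monotonicity of $W$, the moduli of the last terms sum to at most $1$. In the first terms only the indices $i$ with $W_{t_i}>0$ matter, and for these \eqref{eq:Wzero} says that $\tau_K$ is infinite or greater than $t_i$. There are two cases. If some finite $\tau_l$ lies in $(t_{i-1},t_i]$, then $1\le l\le K-1$; this happens for at most $K-1$ indices $i$, and we use $|\psi_{t_i}-\psi_{t_{i-1}}|\le2$. Otherwise let $l$ be largest with $\tau_l\le t_{i-1}$. Then $\tau_{l+1}$ is infinite or greater than $t_i$, so $\psi_{t_{i-1}}$ and $\psi_{t_i}$ are both within $\kappa$ of $\psi_{\tau_l}$ (for $t_i=\infty$ pass to the limit), and $|\psi_{t_i}-\psi_{t_{i-1}}|\le2\kappa$. Using \eqref{eq:close} twice for each of the at most $N$ indices,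
\[
\frac1N\sum_i|\varphi_{t_i}-\varphi_{t_{i-1}}|\le2\kappa+\frac{2(K-1)+1}N+\frac3R\le\frac\gamma4+\frac\gamma4+\frac\gamma4\le\gamma .
\]

\emph{Conclusion.} By \eqref{eq:dualA}, $\int_{H^c}|z|\,d\mu\le E(|z|W_\infty)=\langle\varphi,z\rangle=\sum_t\langle\varphi,A^N_tw_t\rangle\le\gamma a$.
\end{proof}

\section{The space $X$}\label{sec:X}

The space $X$ has levels $j\in\mathbb N$. Level $j$ has parameters $\delta_j=2^{-j}$, $N_j$ and $M_j=j2^{N_j}$, as in Corollary~\ref{cor:crit}, and index set
\[
T_j=\{t\subset\mathbb N\cap[j,\infty):|t|\le N_j\}.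
\]
The corollary needs only sets with $|t|=N_j$, but such sets converge in $2^{\mathbb N}$ to smaller ones when their largest elements tend to infinity. With the smaller sets included, $T_j$ is a countable closed subset of $2^{\mathbb N}$, hence compact. For $w\in L^2(\mu)$ put
\[
|w|_j=\|w\|_1+M_j^{-1}\|w\|_2,\qquad\text{so that}\qquad M_j^{-1}\|w\|_2\le|w|_j\le2\|w\|_2 .
\]
The functions $w$ in the corollary satisfy $|w|_j\le2$. Both terms are needed. The $L^2$ term keeps weak$^*$ limits in $L^1(\mu)$. The $L^1$ term dominates the error $\gamma a$ of Lemma~\ref{lem:conc}; the $L^2$ term cannot do this, because $M_j$ depends on $N_j$, which depends on $\gamma$.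

The tag $e_{(j,t)}(w)$ will be a product of three independent factors: a function $\Gamma_jw$ with $L^1$ norm comparable to $|w|_j$; a density $\rho_{(j,t)}$ on a small set, which separates the tags from each other; and a sign $r_{d_j}$, which plays the role of the mean zero condition in Example~\ref{ex:cancel}. Split $\mathbb N$ into four infinite sets $P_1,P_2,P_3,P_4$ with $P_2=\{\beta_1<\beta_2<\cdots\}$ and $P_4=\{d_1<d_2<\cdots\}$; note $d_j\ge j$.

\emph{The factor $\Gamma_jw$.} The measure algebras of $\mu$ and of its restriction to $\mathcal R(P_1)$ are separable and non-atomic. An isomorphism between them induces a linear map $\iota$ from functions on $S$ to $\mathcal R(P_1)$-measurable functions, isometric in every $L^p$. Let $(b_i)$ be an orthonormal basis of $L^2(\mu)$ and $Gw=\sum_i\langle w,b_i\rangle r_{\beta_i}$. Then $Gw$ is $\mathcal R(P_2)$-measurable, has mean zero, and $3^{-1/2}\|w\|_2\le\|Gw\|_1\le\|Gw\|_2=\|w\|_2$ by \eqref{eq:khin}. Put $\Gamma_jw=\iota w+M_j^{-1}Gw$.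

\emph{The densities.} Let $\mathcal T=\{(j,t):j\in\mathbb N,\ t\in T_j\}$. Write $(j',s)\preceq(j,t)$ if $j'=j$ and $s$ is an initial segment of $t$ (possibly $\emptyset$ or $t$); initial segments of elements of $T_j$ belong to $T_j$. Each $\pi\in\mathcal T$ will receive a finite block $I_\pi\subset P_3$, the blocks being pairwise disjoint, and we put
\[
\Omega_\pi=\{r_i=1\text{ for all }i\in I_\pi\},\qquad\rho_\pi=\prod_{\pi'\preceq\pi}\frac{1_{\Omega_{\pi'}}}{\mu(\Omega_{\pi'})},\qquad e_{(j,t)}(w)=\rho_{(j,t)}\,r_{d_j}\,\Gamma_jw .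
\]
Here $\mu(\Omega_\pi)=2^{-|I_\pi|}$, and $E\rho_\pi=1$ by independence. The product over initial segments is forced by continuity in $t$. As $n\to\infty$, $s\cup\{n\}\to s$ in $T_j$, and the blocks $I_{(j,s\cup\{n\})}$ move to infinity, so the newest factor averages out and $\rho_{(j,s\cup\{n\})}$ behaves in the limit like $\rho_{(j,s)}$. With the newest factor alone, the limit would be the constant $1$ instead.

\emph{The parameters.} For $j\in\mathbb N$ and finite $t\subset\mathbb N$ define the rank
\[
n(j,t)=2^{j-1}\Bigl(1+2\sum_{i\in t}2^i\Bigr).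
\]
It is injective (the power of $2$ determines $j$ and the odd part determines $t$), it satisfies $n(j,t)\ge j$, and it increases strictly along proper initial segments. Let $\omega=10^{-3}$. At step $n=1,2,\dots$ we choose first $\eta_n\in(0,1)$ so small that
\begin{itemize}
\item[(C1)] $\eta_n^{1/2}M_j\le\omega2^{-n}\delta_j$ for all $j<n$,
\item[(C2)] $2\eta_n^{1/2}M_j\|\rho_\pi\|_2\le\omega2^{-n}$ for all $\pi=(j,t)\in\mathcal T$ with $n(\pi)<n$;
\end{itemize}
then $N_n=N_0(\eta_n,\omega\delta_n)$, which determines $M_n$ and $T_n$; and finally, if $n=n(\pi)$ for some $\pi=(j,t)$ with $t\in T_j$, a block $I_\pi\subset P_3$ disjoint from the earlier blocks and so long that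
\begin{itemize}
\item[(C3)] $\mu(\Omega_\pi)^{1/2}M_i\le\omega2^{-n}\delta_i$ for all $i\le n$; in particular $\mu(\Omega_\pi)\le\omega2^{-n(\pi)}$.
\end{itemize}
The three properties of the rank make this recursion legitimate. In (C2) there are finitely many $\pi$, each has $j\le n(\pi)<n$, so $M_j$ and $T_j$ are known, and all blocks entering $\rho_\pi$ have rank at most $n(\pi)$. In the last choice $j\le n$, so $T_j$ is known. Injectivity also gives $\sum_{\pi\in\mathcal T}2^{-n(\pi)}\le1$.

\begin{lemma}\label{lem:tag}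
For $\pi=(j,t)\in\mathcal T$ and $w\in L^2(\mu)$,
\[
\tfrac16|w|_j\le\|e_\pi(w)\|_1\le|w|_j,\qquad\|e_\pi(w)\|_2\le2M_j\|\rho_\pi\|_2|w|_j .
\]
\end{lemma}

\begin{proof}
The function $\rho_\pi$ is $\mathcal R(P_3)$-measurable, $\Gamma_jw$ is $\mathcal R(P_1\cup P_2)$-measurable, and $|r_{d_j}|=1$. By independence $\|e_\pi(w)\|_1=\|\Gamma_jw\|_1\le|w|_j$ and $\|e_\pi(w)\|_2=\|\rho_\pi\|_2\|\Gamma_jw\|_2$, where $\|\Gamma_jw\|_2\le2\|w\|_2\le2M_j|w|_j$. For the lower bound let $x=\|w\|_1$ and $y=M_j^{-1}\|Gw\|_1$. Since $E(\Gamma_jw|\mathcal R(P_1))=\iota w$, we have $\|\Gamma_jw\|_1\ge x$, and the triangle inequality gives $\|\Gamma_jw\|_1\ge y-x$. Hence $\|\Gamma_jw\|_1\ge\frac23x+\frac13(y-x)=\frac13(x+y)\ge\frac1{3\sqrt3}|w|_j\ge\frac16|w|_j$.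
\end{proof}

Let $\ell^1(T_j;L^2)$ be the space of families $w=(w_t)_{t\in T_j}$ in $L^2(\mu)$ with $\sum_t\|w_t\|_2<\infty$, and define the linear map
\[
\Phi_j(w)=\sum_{t\in T_j}\bigl(A^{N_j}_tw_t+\delta_je_{(j,t)}(w_t)\bigr),
\]
a series that converges absolutely in $L^1(\mu)$ by \eqref{eq:Abounds} and Lemma~\ref{lem:tag}. The space of Theorem~\ref{thm:A} is the linear subspace
\[
X=\Bigl\{\sum_jf_j:\ f_j=\Phi_j(w_j),\ w_j\in\ell^1(T_j;L^2),\ \sum_j\|f_j\|_1<\infty\Bigr\}\subset L^1(\mu).
\]
If $t$ and $w$ are as in Corollary~\ref{cor:crit}, then $A^{N_j}_tw+\delta_je_{(j,t)}(w)\in X$, and so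
\begin{equation}\label{eq:approx}
\operatorname{dist}(A^{N_j}_tw,X)\le\delta_j|w|_j\le2\delta_j .
\end{equation}
It remains to prove that $X$ is weak$^*$ closed.

\section{The lower norm estimate}\label{sec:norm}

Let $w_j=(w_{(j,t)})_{t\in T_j}\in\ell^1(T_j;L^2)$ and $f_j=\Phi_j(w_j)$. For $\pi=(j,t)$ write $\delta_\pi=\delta_j$, $\alpha_\pi=|w_\pi|_j$, and $e_\pi$ for $e_\pi(w_\pi)$. Let
\[
\alpha_j=\sum_{t\in T_j}\alpha_{(j,t)},\qquad z_j=\sum_{t\in T_j}A^{N_j}_tw_{(j,t)},\qquad\text{so}\qquad\|z_j\|_2\le\sum_{t\in T_j}\|w_{(j,t)}\|_2\le M_j\alpha_j .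
\]

\begin{lemma}\label{lem:norm}
If $w_j=0$ for all but finitely many $j$ and $f=\sum_jf_j$, then
\[
\|f\|_1\ge\sum_j\Bigl(\|z_j\|_1+\tfrac1{10}\delta_j\alpha_j\Bigr)\ge\tfrac1{10}\sum_j\|f_j\|_1 .
\]
\end{lemma}

The function $f$ is the sum of the $z_i$ and the $\delta_\pi e_\pi$, and each of these lives on a small set: $z_i$ on a set $H_i$ from Lemma~\ref{lem:conc}, up to a small error, and $e_\pi$ on $\Omega_\pi$. Order them as in the recursion: $z_n$, then the tag of rank $n$, then $z_{n+1}$. An earlier term has an $L^2$ bound that was known when the size of a later set was chosen, so it has little mass there. A later term is avoided by removing its set. Tags are compared with each other by independence. Thus each term dominates on a set of its own.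

\begin{proof}
Let $\Lambda=\sum_j\delta_j\alpha_j=\sum_\pi\delta_\pi\alpha_\pi<\infty$. For each $i$, Lemma~\ref{lem:conc} gives $H_i$ with $\mu(H_i)\le\eta_i$ and (d) below. The Cauchy--Schwarz inequality with (C1), (C2) and Lemma~\ref{lem:tag}, and (C3) gives (a), (b), (c) respectively:
\begin{itemize}
\item[(a)] $\int_{H_i}|z_j|\le\omega2^{-i}\delta_j\alpha_j$ for $j<i$;
\item[(b)] $\int_{H_i}|e_\pi|\le\omega2^{-i}\alpha_\pi$ for $n(\pi)<i$;
\item[(c)] $\int_{\Omega_\pi}|z_i|\le\omega2^{-n(\pi)}\delta_i\alpha_i$ for $i\le n(\pi)$;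
\item[(d)] $\int_{H_i^c}|z_i|\le\omega\delta_i\alpha_i$.
\end{itemize}
Moreover $e_\pi$ vanishes outside $\bigcap_{\pi'\preceq\pi}\Omega_{\pi'}$, and by (F1) it is independent of the family of events $\Omega_{\pi'}$, $\pi'\not\preceq\pi$, whose blocks are disjoint from the indices of the signs that determine $e_\pi$. Define
\begin{gather*}
\Omega^*_\pi=\bigcap_{\pi'\preceq\pi}\Omega_{\pi'}\setminus\bigcup_{\pi'\not\preceq\pi}\Omega_{\pi'},\qquad U_\pi=\Omega^*_\pi\setminus\bigcup_{i>n(\pi)}H_i,\\
Z_i=H_i\setminus\Bigl(\bigcup_{i'>i}H_{i'}\cup\bigcup_{n(\pi)\ge i}\Omega_\pi\Bigr).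
\end{gather*}

\emph{The sets $U_\pi$, $Z_i$ are pairwise disjoint.} If $\pi\ne\pi'$, we may assume $\pi'\not\preceq\pi$; then $U_\pi$ misses $\Omega_{\pi'}$, which contains $U_{\pi'}$. If $i<i'$, then $Z_i$ misses $H_{i'}\supset Z_{i'}$. If $i>n(\pi)$, then $U_\pi$ misses $H_i\supset Z_i$. If $i\le n(\pi)$, then $Z_i$ misses $\Omega_\pi\supset U_\pi$.

\emph{On the sets $U_\pi$.} The event $\bigcup_{\pi'\not\preceq\pi}\Omega_{\pi'}$ has measure at most $\omega$ by (C3) and is independent of $e_\pi$, so $\int_{\Omega^*_\pi}|e_\pi|\ge(1-\omega)\|e_\pi\|_1\ge\frac{1-\omega}6\alpha_\pi$. Summing (b) over $i>n(\pi)$,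
\[
\sum_\pi\delta_\pi\int_{U_\pi}|e_\pi|\ge\Bigl(\frac{1-\omega}6-\omega\Bigr)\Lambda .
\]
The other terms of $f$ fall into three groups; each contributes at most $\omega\Lambda$ after integration over $U_\pi$ and summation over $\pi$.
\begin{itemize}
\item Tags $\delta_{\pi'}e_{\pi'}$, $\pi'\ne\pi$. They vanish on $U_\pi$ unless $\pi'\preceq\pi$. In that case $\pi\not\preceq\pi'$, so $\Omega_\pi$ is independent of $e_{\pi'}$ and $\int_{\Omega_\pi}|e_{\pi'}|\le\omega2^{-n(\pi)}\alpha_{\pi'}$. Sum over $\pi$, then over $\pi'$.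
\item $z_i$ with $i\le n(\pi)$. Sum (c) over $\pi$ and $i$.
\item $z_i$ with $i>n(\pi)$. For fixed $i$ these $U_\pi$ are disjoint subsets of $H_i^c$. Sum (d) over $i$.
\end{itemize}
Hence $\sum_\pi\int_{U_\pi}|f|\ge(\frac{1-\omega}6-4\omega)\Lambda$.

\emph{On the sets $Z_i$.} The complement of $Z_i$ is covered by $H_i^c$, the $H_{i'}$ with $i'>i$, and the $\Omega_\pi$ with $n(\pi)\ge i$. By (d), (a), (c), $\int_{Z_i}|z_i|\ge\|z_i\|_1-3\omega\delta_i\alpha_i$. Again the other terms form three groups, each contributing at most $\omega\Lambda$ in total.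
\begin{itemize}
\item $z_j$ with $j<i$. Sum (a) over $i>j$, then over $j$.
\item $z_j$ with $j>i$. For fixed $j$ these $Z_i$ are disjoint subsets of $H_j^c$. Sum (d) over $j$.
\item Tags $\delta_\pi e_\pi$. They vanish on $Z_i$ if $n(\pi)\ge i$. Sum (b) over $i>n(\pi)$, then over $\pi$.
\end{itemize}
Hence $\sum_i\int_{Z_i}|f|\ge\sum_i\|z_i\|_1-6\omega\Lambda$.

Adding, $\|f\|_1\ge\sum_i\|z_i\|_1+(\frac{1-\omega}6-10\omega)\Lambda$, and $\frac{1-\omega}6-10\omega=0.1565>\frac1{10}$. The second inequality of the lemma follows from $\|f_j\|_1\le\|z_j\|_1+\delta_j\alpha_j$.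
\end{proof}

Applying the lemma to partial sums and to a single $f_j$, we obtain for every $f=\sum_jf_j\in X$ with $f_j=\Phi_j(w_j)$:
\begin{equation}\label{eq:bounds}
\sum_j\|f_j\|_1\le10\|f\|_1,\qquad\sum_{t\in T_j}\|w_{(j,t)}\|_2\le M_j\alpha_j\le10M_j\delta_j^{-1}\|f_j\|_1 .
\end{equation}

\section{Weak$^*$ closedness}\label{sec:closed}

By \eqref{eq:bounds}, a bounded sequence in $X$ has bounded coefficients in each $\ell^1(T_j;L^2)$. Mass of the coefficients may move from sets $t$ to a limit set, so the right notion of convergence is the weak$^*$ one against continuous functions of $t$. Countability of $T_j$, which comes from the bound $|t|\le N_j$, guarantees that the limit is again a family indexed by points.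

\begin{lemma}\label{lem:dual}
Let $T\subset2^{\mathbb N}$ be countable and closed. Every bounded sequence $(w^{(n)})$ in $\ell^1(T;L^2)$ has a subsequence along which, for some $w\in\ell^1(T;L^2)$,
\[
\sum_t\langle w^{(n)}_t,F(t)\rangle\to\sum_t\langle w_t,F(t)\rangle\qquad\text{for all continuous }F:T\to L^2(\mu).
\]
\end{lemma}

\begin{proof}
Let $C(T;L^2)$ carry the supremum norm. The cylinders $U(t,l)=\{s\in T:s\cap[1,l]=t\cap[1,l]\}$ are clopen, and by uniform continuity the functions $1_Uy$ ($U$ a cylinder, $y\in L^2(\mu)$) have dense span, so $C(T;L^2)$ is separable. Each $w^{(n)}$ defines a functional of norm at most $\sum_t\|w^{(n)}_t\|_2$, so a subsequence converges weak$^*$ to a functional $\ell$, which we must represent. For $y\in L^2(\mu)$, the map $\phi\mapsto\ell(\phi y)$ on $C(T)$ is a measure $m_y$ of norm at most $\|\ell\|\|y\|_2$, purely atomic because $T$ is countable. The map $y\mapsto m_y(\{t\})$ is linear and bounded, so $m_y(\{t\})=\langle w_t,y\rangle$ for some $w_t\in L^2(\mu)$. Given distinct $t^1,\dots,t^k\in T$,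 take unit vectors $y_i$ with $\langle w_{t^i},y_i\rangle=\|w_{t^i}\|_2$. For large $l$ the cylinders $U(t^i,l)$ are disjoint, so
\[
\sum_im_{y_i}(U(t^i,l))=\ell\Bigl(\sum_i1_{U(t^i,l)}y_i\Bigr)\le\|\ell\| ,
\]
and $l\to\infty$ gives $\sum_i\|w_{t^i}\|_2\le\|\ell\|$. Thus $w\in\ell^1(T;L^2)$. Finally $\ell(1_Uy)=m_y(U)=\sum_{t\in U}\langle w_t,y\rangle$, so $w$ represents $\ell$ on a dense set, hence everywhere.
\end{proof}

Let $\varphi$ be $\mathcal F_m$-measurable. Since $e_{(j,t)}$ is a bounded operator on $L^2(\mu)$,
\[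
\langle\varphi,\Phi_j(w)\rangle=\sum_{t\in T_j}\langle w_t,F_{j,\varphi}(t)\rangle,\qquad F_{j,\varphi}(t)=A^{N_j}_t\varphi+\delta_je_{(j,t)}^*\varphi\in L^2(\mu).
\]

\begin{lemma}\label{lem:cont}
Let $\varphi$ be $\mathcal F_m$-measurable. Then $F_{j,\varphi}$ is locally constant on $T_j$ for every $j$, and $F_{j,\varphi}=0$ for $j>m$.
\end{lemma}

\begin{proof}
By \eqref{eq:local}, $A^{N_j}_t\varphi$ depends only on $t\cap[1,m-1]$, and it vanishes for $j>m$ because this set is then empty. For the tags, let $y\in L^2(\mu)$ and consider $\langle y,e^*_{(j,t)}\varphi\rangle=E[\rho_{(j,t)}r_{d_j}(\Gamma_jy)\varphi]$.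

If $j>m$, then $d_j>m$. By (F1) with $I=\{d_j\}$, the sign $r_{d_j}$ is independent of $\rho_{(j,t)}(\Gamma_jy)\varphi$; it has mean zero, so the expectation vanishes.

For any $j$, let $\Sigma$ be the set of $s\in T_j$ whose block $I_{(j,s)}$ meets $[1,m]$; it has at most $m$ elements since blocks are disjoint. A factor of $\rho_{(j,t)}$ indexed by $s\notin\Sigma$ is $\mathcal R(I)$-measurable with $I=I_{(j,s)}\subset(m,\infty)$. By (F1) it is independent of the product of everything else under the expectation, and it has mean $1$, so it can be dropped. The expectation therefore depends on $t$ only through the set of $s\in\Sigma$ that are initial segments of $t$. If all $s\in\Sigma$ are contained in $[1,l]$, this set depends only on $t\cap[1,l]$, and $l$ does not depend on $y$.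
\end{proof}

\begin{proposition}\label{prop:closed}
The space $X$ is weak$^*$ closed in $M(S)$.
\end{proposition}

\begin{proof}
We verify \eqref{eq:test}. Let $f^{(n)}=\sum_jf^{(n)}_j\in X$ with $f_j^{(n)}=\Phi_j(w_j^{(n)})$, $\|f^{(n)}\|_1\le1$, and $f^{(n)}\to\nu$ weak$^*$. By \eqref{eq:bounds}, $\sum_j\|f^{(n)}_j\|_1\le10$ and $(w^{(n)}_j)_n$ is bounded in $\ell^1(T_j;L^2)$ for each $j$. By Lemma~\ref{lem:dual} and a diagonal argument we may assume that $w_j^{(n)}$ converges in the sense of that lemma to some $w_j\in\ell^1(T_j;L^2)$, for every $j$. Let $f_j=\Phi_j(w_j)$. By Lemma~\ref{lem:cont},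
\[
\langle\varphi,f_j^{(n)}\rangle\to\langle\varphi,f_j\rangle\qquad\text{for all $j$, $m$ and all $\mathcal F_m$-measurable }\varphi .
\]
For $\varphi=E_m\operatorname{sgn}f_j$ this gives $\langle\operatorname{sgn}f_j,E_mf_j\rangle\le\liminf_n\|f^{(n)}_j\|_1$, and $m\to\infty$ gives $\|f_j\|_1\le\liminf_n\|f_j^{(n)}\|_1$. By Fatou's lemma $\sum_j\|f_j\|_1\le10$, so $f=\sum_jf_j\in X$. Mass that escapes to higher levels is invisible: by the second part of Lemma~\ref{lem:cont}, for $\mathcal F_m$-measurable $\varphi$,
\[
\langle\varphi,f^{(n)}\rangle=\sum_{j\le m}\langle\varphi,f_j^{(n)}\rangle\to\sum_{j\le m}\langle\varphi,f_j\rangle=\langle\varphi,f\rangle .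
\]
By (F2) and the bound $\|f^{(n)}\|_1\le1$, the convergence $\langle\varphi,f^{(n)}\rangle\to\langle\varphi,f\rangle$ extends to all $\varphi\in C(S)$. Hence $\nu=f\in X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $X\subset L^1(\mu)$ is weak$^*$ closed by Proposition~\ref{prop:closed}, and it satisfies the hypothesis of Corollary~\ref{cor:crit} by \eqref{eq:approx}.
\end{proof}

Taking $S=[0,1]$ with Lebesgue measure, or any other $(S,\mu)$, we see that the answer to the question is negative.

\begin{remark}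
By \eqref{eq:bounds}, each $\Phi_j$ is an isomorphism from $\ell^1(T_j;L^2)$ onto its image $X_j$, so $X_j$ is isomorphic to $\ell^1(\ell^2)$, and $X$ is isomorphic to the $\ell^1$-sum of the spaces $X_j$. With Proposition~\ref{prop:rnp}, neither $X$ nor $L^1(\mu)/X$ contains a copy of $L^1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{threespace}
\emph{The three-space problem for $L^1$},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak jams/\allowbreak 1990-03-01/\allowbreak S0894-0347-1990-1013926-7/\allowbreak S0894-0347-1990-1013926-7.pdf}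

\end{thebibliography}
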